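\title{The perturbation class of the upper semi-Fredholm operators on an indecomposable Banach space}

\begin{abstract}
We construct an indecomposable Banach space $Z$ on which the perturbation class $P\Phi_+(Z)$ of the upper semi-Fredholm operators is strictly larger than the ideal $SS(Z)$ of strictly singular operators. More precisely, for every $m\ge2$ there are an indecomposable real space $Z$ and $K\in P\Phi_+(Z)$ with $K^m=0$ and $K^{m-1}\notin SS(Z)$, and $\dim P\Phi_+(Z)/SS(Z)\ge m(m-1)/2$. The space $Z$ is an extension of a product $R$ of nested subspaces of a reflexive hereditarily indecomposable space by a nonreflexive hereditarily indecomposable space. Operators on $Z$ descend to $R$ modulo strictly singular operators, and this governs $P\Phi_+(Z)$, while an ordinal index prevents the projections of $R$ from lifting to $Z$. For a suitable choice of one ingredient, $\mathcal L(Z)=\mathbb RI\oplus P\Phi_+(Z)$ and the complexification of $Z$ is a complex example.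
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Banach spaces, \emph{subspace} means closed linear subspace, and $\mathcal L(E,W)$ is the space of bounded linear operators from $E$ to $W$, with $\mathcal L(E)=\mathcal L(E,E)$. An operator $T\in\mathcal L(E,W)$ is \emph{upper semi-Fredholm}, written $T\in\Phi_+(E,W)$, if its range is closed and its kernel is finite-dimensional. It is \emph{strictly singular}, written $T\in SS(E,W)$, if there is no infinite-dimensional subspace $M\subseteq E$ such that $T|_M$ is an isomorphism onto its image. The \emph{perturbation class} of $\Phi_+(Z)=\Phi_+(Z,Z)$ is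
$$P\Phi_+(Z)=\{K\in\mathcal L(Z):\ T+K\in\Phi_+(Z)\text{ for every }T\in\Phi_+(Z)\}.$$
It is a linear subspace of $\mathcal L(Z)$: it is closed under sums, and $T+\lambda K=\lambda(\lambda^{-1}T+K)$ for $\lambda\ne0$.

An operator is upper semi-Fredholm exactly when it is bounded below on a subspace of finite codimension, and it is strictly singular exactly when it is bounded below on no subspace of infinite dimension. A strictly singular operator is thus too small to disturb an upper semi-Fredholm one, and $SS(Z)\subseteq P\Phi_+(Z)$ for every $Z$. The definition of $SS(Z)$ looks at one operator, while the definition of $P\Phi_+(Z)$ involves all of $\Phi_+(Z)$, so one wants to know when the two classes agree. Suppose that $K$ is an isomorphism on an infinite-dimensional $M\subseteq Z$. To show that $K\notin P\Phi_+(Z)$ one looks for $T\in\Phi_+(Z)$ that cancels $K$ on $M$ or on a large part of it. This succeeds at two opposite extremes.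

If $Z=\ell_2$, there is plenty of room. Replace $M$ by the span of every second vector of an orthonormal basis of $M$, so that $M^\perp$ and $K(M)^\perp$ are infinite-dimensional. Let $T$ be $-K$ on $M$ and an isometry from $M^\perp$ into $K(M)^\perp$. Then $T$ is bounded below and $T+K$ vanishes on $M$. Hence $P\Phi_+(\ell_2)=SS(\ell_2)$.

At the other extreme there is no room at all. An infinite-dimensional space is \emph{indecomposable} if it is not the topological direct sum of two infinite-dimensional subspaces, and \emph{hereditarily indecomposable} (HI) if each of its infinite-dimensional subspaces is indecomposable. On an HI space $Z$ every operator is strictly singular or upper semi-Fredholm (Lemma~\ref{lem:dich}). So if $K\notin SS(Z)$, then $T=-K$ lies in $\Phi_+(Z)$ and $T+K=0$. Again $P\Phi_+(Z)=SS(Z)$.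

The equality fails in between, but every known space $Z$ with $P\Phi_+(Z)\ne SS(Z)$ has the form $Z=X\times Y$ with $X$ and $Y$ infinite-dimensional. Example~\ref{ex:two} describes a space of this form: $K$ moves one factor into the other, and no operator on $Z$ can move it back. Such an example seems to depend on the decomposition, and the HI case points the same way, so one might guess that indecomposability forces $P\Phi_+(Z)=SS(Z)$. The following problem is posed in the survey \cite{survey}.

\medskip
\noindent\textbf{Problem.} \emph{Does there exist an indecomposable space $Z$ for which $P\Phi_+(Z)\ne SS(Z)$?}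
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
For every $m\ge2$ there are an indecomposable real Banach space $Z$ and $K\in P\Phi_+(Z)$ with $K^m=0$ and $K^{m-1}\notin SS(Z)$. For this space,
$$\dim P\Phi_+(Z)/SS(Z)\ge m(m-1)/2 .$$
In particular ($m=2$), $P\Phi_+(Z)\ne SS(Z)$ for some indecomposable $Z$.
\end{theorem}

Theorem~\ref{thm:complex} in the last section determines $\mathcal L(Z)$ modulo $P\Phi_+(Z)$ for a special choice of one ingredient and gives a complex example.

\subsection*{Outline of the construction}
The mechanism of Example~\ref{ex:two} needs a product space $R$ on which all operators are triangular modulo $SS$, but it survives if $R$ is only a \emph{quotient} of $Z$. We build a commutative diagram with exact rows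
\begin{equation}\label{eq:diagram}
\begin{array}{ccccccccc}
0&\longrightarrow&N&\longrightarrow&Z&\stackrel{p}{\longrightarrow}&R&\longrightarrow&0\\
&&\|&&\downarrow{\scriptstyle\pi}&&\downarrow{\scriptstyle w}&&\\
0&\longrightarrow&N&\longrightarrow&X&\stackrel{r}{\longrightarrow}&c_0^m&\longrightarrow&0
\end{array}
\end{equation}
in which $R=Y_1\times\dots\times Y_m$ is reflexive, $X$ is HI, $N$ is not reflexive, and $Z=\{(\rho,t)\in R\times X: w\rho=rt\}$. Three features carry the proof.
\begin{enumerate}
\item Every $T\in\mathcal L(Z)$ induces, modulo $SS$, an operator $D$ on $R$, and $T\in\Phi_+(Z)$ if and only if $T|_N$ and $D$ are upper semi-Fredholm (Section~\ref{sec:phi}).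
\item The map $w$ vanishes on a large subspace of $R$, which lets the nilpotent shift on $R$ act on $Z$.
\item The map $w$ is far from lifting through $r$. This destroys the projections of $R$ (Section~\ref{sec:indec}). The obstruction to lifting is an ordinal index, described in Section~\ref{sec:compacta}.
\end{enumerate}

\section{Preliminaries}\label{sec:prelim}

Until Section~\ref{sec:complex} all spaces are real. The letter $J$ denotes inclusion maps, $B_E$ and $S_E$ are the unit ball and the unit sphere of $E$, $[e_n]$ is the closed linear span of $(e_n)$, and finite products carry the maximum norm. An operator $T$ is \emph{bounded below} on $M$ if $\|Tx\|\ge c\|x\|$ for all $x\in M$ and some $c>0$.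

\subsection*{Semi-Fredholm and strictly singular operators}
The \emph{index} of $T\in\Phi_+(E,W)$ is $\operatorname{ind}T=\dim\ker T-\dim W/T(E)\in\mathbb Z\cup\{-\infty\}$, and $T$ is \emph{Fredholm}, written $T\in\Phi$, if the index is finite. We use the following textbook facts, which hold for real and for complex scalars.
\begin{itemize}
\item[(S1)] $SS$ is an operator ideal: $SS(E,W)$ is a linear space containing the compact operators, and $ASB$ is strictly singular whenever $S$ is.
\item[(S2)] $S\in\Phi_+$ if and only if $S$ is bounded below on a subspace of finite codimension. Consequently, restrictions of $\Phi_+$ operators to subspaces are $\Phi_+$; a $\Phi_+$ operator on an infinite-dimensional space is not strictly singular, and in particular not compact; and if $S\in\Phi_+(E,W)$ with $W$ reflexive, then $E$ is reflexive, since a finite-codimensional subspace of $E$ embeds in $W$.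
\item[(S3)] Products of $\Phi_+$ operators are $\Phi_+$, and $ST\in\Phi_+$ implies $T\in\Phi_+$. If $S\in\Phi_+$ and $ST$ is compact, then $T$ is compact.
\item[(S4)] $\Phi_++SS\subseteq\Phi_+$, and $\Phi+SS\subseteq\Phi$ with the same index.
\item[(S5)] $\Phi_+(E,W)$ is open and the index is locally constant on it, hence constant along continuous paths in $\Phi_+(E,W)$.
\item[(S6)] $T$ is Fredholm if and only if there is an operator $C$ such that $CT-I$ and $TC-I$ have finite rank. Products of Fredholm operators are Fredholm.
\end{itemize}

\subsection*{Basic sequences}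
A sequence $(e_n)$ is \emph{basic} if every $x\in[e_n]$ has a unique expansion $x=\sum e_n^*(x)e_n$. A normalized sequence with $\|\sum_{i\le n}a_ie_i\|\le2\|\sum_{i\le n'}a_ie_i\|$ for all $n\le n'$ and all scalars $a_i$ is basic, and $\|e_n^*\|\le4$. We obtain such sequences by \emph{Mazur's construction}. For a finite-dimensional $G\subseteq E$ and $\delta>0$ there is a finite-codimensional $E_0\subseteq E$ with $\|x\|\le(1+\delta)\|x+y\|$ for $x\in G$ and $y\in E_0$. Fix $\delta_n>0$ with $\prod(1+\delta_n)\le2$. Given $e_1,\dots,e_n$, let $E_n$ be the subspace $E_0$ for $G=[e_1,\dots,e_n]$ and $\delta=\delta_n$, and take for $e_{n+1}$ \emph{any} unit vector of $E_n$. This freedom of choice gives the tool that we use most often: an operator that is not upper semi-Fredholm becomes compact on a suitable subspace, and there it lifts through any surjection.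

\begin{lemma}\label{lem:small}
Let $E$ be infinite-dimensional, let $S\in\mathcal L(E,W)$ with $S\notin\Phi_+$, let $q\in\mathcal L(V,W)$ be onto, and let $\varepsilon>0$. There are an infinite-dimensional $E'\subseteq E$ and a compact $k:E'\to V$ with $\|k\|\le\varepsilon$ and $qk=S|_{E'}$. In particular ($q=I$), $S|_{E'}$ is compact of norm at most $\varepsilon$ for some infinite-dimensional $E'\subseteq E$.
\end{lemma}

\begin{proof}
By the open mapping theorem there is $C>0$ such that each $y\in W$ equals $qv$ with $\|v\|\le C\|y\|$. By (S2), $S$ is not bounded below on any finite-codimensional subspace, so in Mazur's construction we can choose $e_n$ with $\|Se_n\|\le\varepsilon2^{-n}/(4C)$. Take $v_n\in V$ with $qv_n=Se_n$ and $\|v_n\|\le\varepsilon2^{-n}/4$, and put $E'=[e_n]$ and $kx=\sum e_n^*(x)v_n$. Since $\sum\|e_n^*\|\|v_n\|\le\varepsilon$, the operator $k$ is a norm limit of finite-rank operators and $\|k\|\le\varepsilon$. Also $qke_n=Se_n$ for all $n$, so $qk=S|_{E'}$.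
\end{proof}

By (S2), the lemma applies to the restriction of a strictly singular operator to any infinite-dimensional subspace.

\subsection*{Hereditarily indecomposable spaces}
In an HI space $H$, the unit spheres of any two infinite-dimensional subspaces $M,M'$ are at distance $0$. Indeed, suppose the distance is $\delta>0$. For $x\in S_M$ and $0\ne x'\in M'$,
$$\delta\le\Big\|x-\frac{x'}{\|x'\|}\Big\|\le\|x-x'\|+\big|\|x'\|-1\big|\le2\|x-x'\|.$$
So $\|x\|\le(2/\delta)\|x-x'\|$ for all $x\in M$ and $x'\in M'$, and $M+M'$ is a closed direct sum, which is decomposable. The next three lemmas are consequences.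

\begin{lemma}\label{lem:dich}
If $H$ is HI, every $T\in\mathcal L(H,W)$ is either strictly singular or upper semi-Fredholm.
\end{lemma}

\begin{proof}
Suppose that $\|Tx\|\ge c\|x\|$ on an infinite-dimensional $M$, with $c>0$, and that $T\notin\Phi_+$. Lemma~\ref{lem:small} gives an infinite-dimensional $M'$ with $\|T|_{M'}\|\le c/2$. For $x\in S_M$ and $x'\in S_{M'}$ we get $c\le\|Tx\|\le\|T\|\|x-x'\|+c/2$, so the spheres are at distance at least $c/(2\|T\|)$, which is impossible.
\end{proof}

\begin{lemma}\label{lem:align}
If $H$ is HI and $A,B\subseteq H$ are infinite-dimensional, there are an infinite-dimensional $A'\subseteq A$ and a compact $\kappa:A'\to H$ with $(J+\kappa)(A')\subseteq B$.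
\end{lemma}

\begin{proof}
Run Mazur's construction in $A$. At each step the admissible subspace is infinite-dimensional, so its sphere is at distance $0$ from $S_B$, and we can choose the $n$th vector $a_n$ together with $b_n\in S_B$ such that $\|a_n-b_n\|\le2^{-n}$. Put $A'=[a_n]$ and $\kappa x=\sum a_n^*(x)(b_n-a_n)$. This operator is compact because $\sum\|a_n^*\|\|b_n-a_n\|\le4$. Since $(J+\kappa)a_n=b_n$ and $B$ is closed, $(J+\kappa)(A')\subseteq B$.
\end{proof}

\begin{lemma}\label{lem:index}
If $H$ is HI, every $T\in\mathcal L(H)$ is either strictly singular or Fredholm of index $0$.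
\end{lemma}

\begin{proof}
Let $T\notin SS$, so $T\in\Phi_+$ by Lemma~\ref{lem:dich}, and put $T_s=sI+(1-s)T$ for $0\le s\le1$. If all $T_s$ lie in $\Phi_+$, then $\operatorname{ind}T=\operatorname{ind}I=0$ by (S5). Otherwise $T_s\notin\Phi_+$ for some $s\in(0,1)$, so $T_s\in SS$, and $T=-\frac s{1-s}I+\frac1{1-s}T_s$ is Fredholm of index $0$ by (S4).
\end{proof}

Two published theorems supply the HI spaces that we need.

\begin{theorem}[\cite{GM}]\label{thm:GM}
There is a separable reflexive HI space.
\end{theorem}

\begin{theorem}[\cite{AT}]\label{thm:AT}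
Every separable Banach space $A$ containing no copy of $\ell_1$ is a quotient of a separable HI space $X$. Moreover, if $\theta:X\to A$ is the quotient map, then $\theta^*(A^*)$ is complemented in $X^*$.
\end{theorem}

\section{Products of nested subspaces}\label{sec:chain}

Fix $m\ge2$, a separable reflexive HI space $F$, and a chain
$$F=Y_1\supset Y_2\supset\dots\supset Y_{m+1}$$
of infinite-dimensional subspaces, each of infinite codimension in the preceding one. (Given $Y_i$, take a basic sequence $(e_n)$ in $Y_i$ and put $Y_{i+1}=[e_{2n}]$.) Each $Y_i$ is separable, reflexive and HI. Let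
$$R=Y_1\times\dots\times Y_m,$$
a reflexive space, and write $D\in\mathcal L(R)$ as a matrix $(D_{il})$ with $D_{il}:Y_l\to Y_i$. By (S1), an operator into $R$ whose components are strictly singular is strictly singular, and so is a matrix with strictly singular entries.

\begin{example}\label{ex:two}
Let $m=2$ and write $D=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ on $R=Y_1\times Y_2$. The entry $c:Y_1\to Y_2$, viewed as an operator on $Y_1$, has range of infinite codimension. It is therefore not Fredholm, and Lemma~\ref{lem:index} makes it strictly singular. Thus $Y_2$ embeds in $Y_1$, but nothing of $Y_1$ can be moved into $Y_2$ by an operator defined on all of $Y_1$.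

We claim that $D\in\Phi_+(R)$ if and only if $a$ and $d$ are Fredholm. If they are, then
\begin{equation}\label{eq:factor}
\begin{pmatrix}a&b\\0&d\end{pmatrix}=\begin{pmatrix}I&0\\0&d\end{pmatrix}\begin{pmatrix}I&b\\0&I\end{pmatrix}\begin{pmatrix}a&0\\0&I\end{pmatrix}
\end{equation}
is a product of Fredholm operators, and $D$ differs from it by a strictly singular operator. If $a$ is not Fredholm, then $a\in SS$, and $D(x,0)=(ax,cx)$ is strictly singular on $Y_1\times\{0\}$, so $D\notin\Phi_+$. If $a$ is Fredholm and $d$ is not, the entry $b$ may still keep $D$ bounded below on $\{0\}\times Y_2$, and we tilt this subspace to cancel $b$. Let $aC=I-f$ with $f$ of finite rank. Then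
$$D(-Cby,\,y)=(fby,\ -cCby+dy)\qquad(y\in Y_2)$$
is strictly singular in $y$, while $y\mapsto(-Cby,y)$ is bounded below. So $D\notin\Phi_+$.

Membership in $\Phi_+(R)$ therefore does not depend on the entry $b$. Hence $K_R(x_1,x_2)=(x_2,0)$ lies in $P\Phi_+(R)$, although it is isometric on $\{0\}\times Y_2$. The infinite codimension is essential. On $F\times F$ the operator $T(x_1,x_2)=(-x_2,x_1)$ is invertible, and $(T+K_R)(x_1,x_2)=(0,x_1)$ vanishes on $\{0\}\times F$.
\end{example}

The same argument works for every $m$, with the leading block in the role of $a$.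

\begin{lemma}\label{lem:matrix}
Let $D\in\mathcal L(R)$.
\begin{itemize}
\item[(i)] $D_{il}\in SS$ for $i>l$.
\item[(ii)] $D\in\Phi_+(R)$ if and only if all $D_{ii}$ are Fredholm, and then $D$ is Fredholm.
\item[(iii)] If all $D_{ii}$ are strictly singular, then $D^m\in SS(R)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) As an operator on $Y_l$, $D_{il}$ has range in $Y_i\subseteq Y_{l+1}$, which has infinite codimension in $Y_l$. So it is not Fredholm, and Lemma~\ref{lem:index} applies.

(ii) By \eqref{eq:factor} and induction on the size, an upper triangular matrix with Fredholm diagonal entries is Fredholm. By (i) and (S4), $D$ is Fredholm if all $D_{ii}$ are, and the same holds for each leading block of $D$. Conversely, let $i$ be minimal with $D_{ii}$ not Fredholm, so that $D_{ii}\in SS$. If $i=1$, put $sy=(y,0,\dots,0)$ for $y\in Y_1$. All components $D_{k1}$ of $Ds$ are strictly singular. If $i>1$, the block $D'=(D_{kl})_{k,l<i}$ is Fredholm. Let $D'C=I-f$ with $f$ of finite rank, let $b=(D_{ki})_{k<i}:Y_i\to Y_1\times\dots\times Y_{i-1}$, and put $sy=(-Cby,y,0,\dots,0)$ for $y\in Y_i$.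 The first $i-1$ components of $Ds$ form the operator $-D'Cb+b=fb$, which has finite rank. For $k\ge i$ the $k$th component is $-\sum_{l<i}D_{kl}(Cb)_l+D_{ki}$, which is strictly singular by (i) and because $D_{ii}\in SS$. In both cases $s$ is bounded below and $Ds\in SS$, so $D\notin\Phi_+$ by (S2) and (S3).

(iii) By (i), $D=U+S$ with $U$ strictly upper triangular and $S\in SS$. Since $U^m=0$, every surviving term of $(U+S)^m$ contains a factor $S$.
\end{proof}

\section{A quotient map onto $c_0$ that blocks liftings}\label{sec:compacta}

If the map $w$ in \eqref{eq:diagram} could be written as $w=rg$ with $g:R\to X$, then $\rho\mapsto(\rho,g\rho)$ would be a right inverse of $p$, and $Z$ would be isomorphic to $N\times R$. So we need a surjection $r$ through which certain operators $Y_l\to c_0$ do not lift. Theorem~\ref{thm:AT} applied to $c_0^m$ gives a surjection from an HI space, but its statement says nothing about liftings. We therefore factor $r$ through an explicit surjection $j:C(L)\to c_0$, with $L$ a countable compact space, for which liftings can be excluded by hand. An operator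 that does not lift through $j$ does not lift through $r$ either. We also need $j^*(\ell_1)$ to be complemented, in order to keep the second part of Theorem~\ref{thm:AT}.

\subsection*{The spaces $L_\beta$}
For each ordinal $\beta<\omega_1$ we define a countable compact Hausdorff space $L_\beta$, a point $o\in L_\beta$ called the \emph{root}, and a set $\mathcal P_\beta$ of \emph{pairs} $\tau=(\tau^+,\tau^-)$ of points of $L_\beta$. Let $L_0=\{o\}$ and $\mathcal P_0=\emptyset$. For $\beta\ge1$ fix ordinals $\beta_k<\beta$ ($k\in\mathbb N$), with $\beta_k=\gamma$ for all $k$ if $\beta=\gamma+1$, and $\beta_k\uparrow\beta$ if $\beta$ is a limit. The $k$th \emph{block} $B_k=L_{\beta_k}\times\{+,-\}$ consists of two copies of $L_{\beta_k}$, with roots $o_k^+$ and $o_k^-$. Let $L_\beta=\{o\}\cup\bigsqcup_kB_k$ be the one-point compactification of the disjoint union of the blocks. Let $\mathcal P_\beta$ consist of the pairs $(o_k^+,o_k^-)$ and of all pairs of the copies of $L_{\beta_k}$. Figure~\ref{fig:L2} shows $L_2$.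

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \s/\x in {1/0, 0.6/3.5, 0.36/5.7} {
 \begin{scope}[shift={(\x,0)},scale=\s]
  \draw[dashed] (-0.3,-1.45) rectangle (3,1.45);
  \draw[thick] (2.3,0.8) -- (2.3,-0.8);
  \foreach \y in {0.8,-0.8} {
   \fill (2.3,\y) circle (2.5pt);
   \foreach \t/\h in {0/0.4, 0.8/0.25, 1.35/0.15, 1.7/0.09} {
    \draw (\t,\y-\h) -- (\t,\y+\h);
    \fill (\t,\y-\h) circle (1.3pt) (\t,\y+\h) circle (1.3pt);
   }
  }
 \end{scope}
}
\node[right] at (2.33,0.8) {$o_1^+$};
\node[right] at (2.33,-0.8) {$o_1^-$};
\node at (1.35,1.75) {$B_1$};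
\node at (4.3,1.15) {$B_2$};
\node at (6.2,0.8) {$B_3$};
\node at (7.3,0) {$\cdots$};
\fill (7.9,0) circle (2.5pt) node[right] {$o$};
\end{tikzpicture}
\caption{The space $L_2$. Segments join the two points of a pair. Each dashed block contains two copies of $L_1$, in which a sequence of pairs converges to the root of the copy, and the two roots form a pair. The blocks converge to the root $o$, the only point that lies in no pair.}
\label{fig:L2}
\end{figure}

The blocks and the copies inside them are clopen, and the complements of finite unions of blocks form a neighborhood base at $o$. In particular $o_k^\pm\to o$. Each pair lies in one block. By induction, the root lies in no pair and every other point lies in exactly one pair: a point of $B_k$ is either one of $o_k^\pm$, which lie in no pair of their copies, or a nonroot point of its copy. For $\beta\ge1$ the set $\mathcal P_\beta$ is countably infinite. Since $L_\beta$ is countable, every finite signed Borel measure on it is a sum of point masses, so $C(L_\beta)^*=\ell_1(L_\beta)$.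

\begin{lemma}\label{lem:j}
Let $\beta\ge1$. The formula $jf=(f(\tau^+)-f(\tau^-))_{\tau\in\mathcal P_\beta}$ defines a bounded operator $j$ from $C(L_\beta)$ onto $c_0(\mathcal P_\beta)$, and $j^*(\ell_1(\mathcal P_\beta))$ is complemented in $\ell_1(L_\beta)$.
\end{lemma}

\begin{proof}
\emph{Values in $c_0$.} We show by induction on $\beta\ge0$ that for $f\in C(L_\beta)$ and $\eta>0$ only finitely many pairs satisfy $|f(\tau^+)-f(\tau^-)|\ge\eta$. We have $|f-f(o)|<\eta/2$ on all but finitely many blocks, and no pair in these blocks qualifies. Each remaining block contains one pair of roots and the pairs of two copies of $L_{\beta_k}$, to which the inductive hypothesis applies. Clearly $\|j\|\le2$.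

\emph{Surjectivity.} Let $\tau\in\mathcal P_\beta$. By induction, $\tau^+$ is the root of a clopen copy $S_\tau$ of some $L_\gamma$ with $\tau^-\notin S_\tau$, and the pairs of this copy are pairs of $L_\beta$. Let $S_\tau^{(n)}$ be $S_\tau$ with its first $n$ blocks removed ($S_\tau^{(n)}=S_\tau=\{\tau^+\}$ if $\gamma=0$). These clopen sets form a neighborhood base at $\tau^+$. Let $\tau'\ne\tau$ be a pair that meets $S_\tau^{(n)}$ in a point $\xi$. Then $\xi\ne\tau^+$, since $\tau^+$ lies only in $\tau$. So $\xi$ lies in a pair of the copy $S_\tau$, and this pair is $\tau'$ by uniqueness. Hence $\tau'$ lies in the block of $S_\tau$ that contains $\xi$, and so in $S_\tau^{(n)}$. It follows that $j(1_{S_\tau^{(n)}})=e_\tau$, the unit vector at $\tau$. Given finitely many pairs $\tau$ and scalars $a_\tau$, the points $\tau^+$ are distinct, so the sets $S_\tau^{(n_\tau)}$ can be chosen pairwise disjoint. Then $f=\sum a_\tau1_{S_\tau^{(n_\tau)}}$ has $\|f\|=\max|a_\tau|$ and $jf=\sum a_\tau e_\tau$. Thus the closure of $j(B_{C(L_\beta)})$ contains the unit ball of $c_0(\mathcal P_\beta)$, and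 by the successive approximation argument in the proof of the open mapping theorem $j$ is onto.

\emph{Complementation.} We have $j^*a=\sum_\tau a_\tau(\delta_{\tau^+}-\delta_{\tau^-})$ for $a\in\ell_1(\mathcal P_\beta)$. Define
$$\Pi\mu=\sum_\tau\tfrac12\big(\mu(\tau^+)-\mu(\tau^-)\big)(\delta_{\tau^+}-\delta_{\tau^-})\qquad(\mu\in\ell_1(L_\beta)).$$
As the pairs are disjoint, $\|\Pi\mu\|=\sum_\tau|\mu(\tau^+)-\mu(\tau^-)|\le\|\mu\|$. The range of $\Pi$ lies in $j^*(\ell_1(\mathcal P_\beta))$, and $\Pi$ fixes each $\delta_{\tau^+}-\delta_{\tau^-}$, hence every $j^*a$.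
\end{proof}

\subsection*{The obstruction}
Let $Y$ be separable and reflexive and let $G\in\mathcal L(Y,C(L_\beta))$. The map $\varrho(\xi)=G^*\delta_\xi$ from $L_\beta$ to $Y^*$ satisfies $\varrho(\xi)(y)=(Gy)(\xi)$. It is therefore weak$^*$ continuous, hence weakly continuous since $Y$ is reflexive, and the coordinate functionals of $jG$ are $\varrho(\tau^+)-\varrho(\tau^-)$. Suppose they all have norm greater than $\varepsilon$. For $\beta=1$ this says that $\varrho(o_k^+)$ and $\varrho(o_k^-)$ converge weakly to $\varrho(o)$ while staying $\varepsilon$-apart in norm, so every weak neighborhood of $\varrho(o)$ meets $\varrho(L_1)$ in a set of diameter greater than $\varepsilon$. For $\beta=2$ the points $\varrho(o_k^\pm)$ have this property themselves, and $\varrho(o)$ is a point of the same kind among them. The following derivation counts how often this can be repeated.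

For a weakly compact $\Omega\subseteq Y^*$ and $\varepsilon>0$, let $d_\varepsilon(\Omega)$ be the set of all $b\in\Omega$ such that $\operatorname{diam}(O\cap\Omega)>\varepsilon$ for every weakly open $O\ni b$. If $b\in\Omega$ is removed because of the set $O$, then so is every point of $O\cap\Omega$. Hence $d_\varepsilon(\Omega)$ is weakly closed. Put $d_\varepsilon^0(\Omega)=\Omega$, $d_\varepsilon^{\beta+1}(\Omega)=d_\varepsilon(d_\varepsilon^\beta(\Omega))$, and $d_\varepsilon^\beta(\Omega)=\bigcap_{\gamma<\beta}d_\varepsilon^\gamma(\Omega)$ for limit $\beta$.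

\begin{lemma}\label{lem:survive}
Let $\varrho:L_\beta\to\Omega$ be weakly continuous, with $\|\varrho(\tau^+)-\varrho(\tau^-)\|>\varepsilon$ for all but finitely many $\tau\in\mathcal P_\beta$. Then $\varrho(o)\in d_\varepsilon^\beta(\Omega)$.
\end{lemma}

\begin{proof}
We use induction on $\beta$. For $\beta=0$ there is nothing to prove. Let $\beta\ge1$. The inductive hypothesis, applied to both copies in $B_k$, gives $\varrho(o_k^\pm)\in d_\varepsilon^{\beta_k}(\Omega)$. Moreover $\|\varrho(o_k^+)-\varrho(o_k^-)\|>\varepsilon$ for large $k$, and $\varrho(o_k^\pm)\to\varrho(o)$ weakly. If $\beta=\gamma+1$, then $\varrho(o)$ lies in the weakly closed set $d_\varepsilon^\gamma(\Omega)$, and each weak neighborhood of $\varrho(o)$ contains two points $\varrho(o_k^\pm)$ of this set at distance greater than $\varepsilon$. So $\varrho(o)\in d_\varepsilon^{\gamma+1}(\Omega)$. If $\beta$ is a limit and $\gamma<\beta$, then $\varrho(o_k^+)\in d_\varepsilon^{\beta_k}(\Omega)\subseteq d_\varepsilon^\gamma(\Omega)$ for large $k$, so $\varrho(o)\in d_\varepsilon^\gamma(\Omega)$.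
\end{proof}

\begin{lemma}\label{lem:stop}
For every weakly compact $\Omega\subseteq Y^*$ and $\varepsilon>0$ there is $\beta<\omega_1$ with $d_\varepsilon^\beta(\Omega)=\emptyset$.
\end{lemma}

\begin{proof}
As $Y$ is separable and reflexive, $\Omega$ is compact and metrizable in the weak topology, and $Y^*$ is norm separable. Suppose $\Omega'=d_\varepsilon^\beta(\Omega)\ne\emptyset$. Cover $\Omega'$ by countably many closed balls of radius $\varepsilon/2$. They are weakly closed, so by the Baire category theorem one of them contains a nonempty set $O\cap\Omega'$ with $O$ weakly open. Its points are removed, so $d_\varepsilon^{\beta+1}(\Omega)\subsetneq d_\varepsilon^\beta(\Omega)$. If no $d_\varepsilon^\beta(\Omega)$ with $\beta<\omega_1$ were empty, choose for each $\beta$ a member of a countable base of $\Omega$ that meets $d_\varepsilon^\beta(\Omega)$ and misses $d_\varepsilon^{\beta+1}(\Omega)$. These members would be pairwise distinct, which is absurd.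
\end{proof}

\begin{example}\label{ex:hilbert}
At a finite level $n$ every operator lifts, because $j$ has a linear right inverse $i_n$ with $\|i_n\|\le n$ and $(i_na)(o)=0$. Put $i_0=0$. For $n\ge1$, let $i_na$ be given by $i_{n-1}$ (applied to the relevant coordinates of $a$) on the minus copy in $B_k$, and by $i_{n-1}$ plus the constant $a_{(o_k^+,o_k^-)}$ on the plus copy. On $B_k$ this function is bounded by $n\sup_{\tau\subseteq B_k}|a_\tau|\to0$, so it is continuous at $o$.

The growth with $n$ cannot be avoided. Let $Y=\ell_2$, $\Omega\subseteq\rho B_{\ell_2}$ and $b\in d_\varepsilon(\Omega)$. There are $x_k\in\Omega$ with $x_k\to b$ weakly and $\|x_k-b\|>\varepsilon/2$, and $\|x_k\|^2=\|x_k-b\|^2+2\langle x_k-b,b\rangle+\|b\|^2$ gives $\|b\|^2\le\rho^2-\varepsilon^2/4$. By iteration, $\|b\|^2\le\rho^2-n\varepsilon^2/4$ for $b\in d_\varepsilon^n(\rho B_{\ell_2})$. By Lemma~\ref{lem:survive}, an operator $G:\ell_2\to C(L_n)$ for which the coordinates of $jG$ have norm greater than $\varepsilon$ satisfies $\|G\|\ge\varepsilon\sqrt n/2$, and no such operator into $C(L_\omega)$ exists.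
\end{example}

Return to the chain of Section~\ref{sec:chain}. By Lemma~\ref{lem:stop}, and since a countable set of countable ordinals has a countable upper bound, we can fix a countable ordinal $\alpha\ge1$ with
\begin{equation}\label{eq:alpha}
d_{1/i}^\alpha(nB_{Y_l^*})=\emptyset\qquad\text{for all }i,n\in\mathbb N\text{ and }l\le m.
\end{equation}
Put $L=L_\alpha$, enumerate $\mathcal P_\alpha=\{\tau_n:n\in\mathbb N\}$, and identify $c_0(\mathcal P_\alpha)$ with $c_0$ accordingly.

\begin{lemma}\label{lem:nolift}
Let $l\le m$ and $G\in\mathcal L(Y_l,C(L))$, and let $h_n\in Y_l^*$ be the coordinate functionals of $jG:Y_l\to c_0$. Then $\liminf_n\|h_n\|=0$.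
\end{lemma}

\begin{proof}
The map $\varrho(\xi)=G^*\delta_\xi$ is weakly continuous with values in $\nu B_{Y_l^*}$ for an integer $\nu\ge\|G\|$, and $h_n=\varrho(\tau_n^+)-\varrho(\tau_n^-)$. If $\liminf\|h_n\|>0$, there is $i$ with $\|h_n\|>1/i$ for all but finitely many $n$. Lemma~\ref{lem:survive} then gives $\varrho(o)\in d_{1/i}^\alpha(\nu B_{Y_l^*})$, contrary to \eqref{eq:alpha}.
\end{proof}

\section{The space $Z$}\label{sec:Z}

\subsection*{Construction}
An operator $Y_i\to c_0$ is given by a weakly null sequence in $Y_i^*$. By Lemma~\ref{lem:nolift} it does not lift through $j$ if the sequence is normalized. We also want it to vanish on $Y_{i+1}$, so that the shift of Example~\ref{ex:two} can act on $Z$. For $i\le m$, the annihilator of $Y_{i+1}$ in $Y_i^*$ is infinite-dimensional, since $Y_{i+1}$ has infinite codimension, and so it contains a normalized basic sequence $(u_n^{(i)})_n$. This sequence is weakly null. Indeed, it is relatively weakly compact by reflexivity, and a weak cluster point lies in $[u_n^{(i)}]_n$ and is annihilated by all the coefficient functionals, so it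 is $0$. Define
$$u^{(i)}:Y_i\to c_0,\quad u^{(i)}x=(u_n^{(i)}(x))_n,\qquad w:R\to c_0^m,\quad w(x_1,\dots,x_m)=(u^{(i)}x_i)_{i\le m}.$$
Then $u^{(i)}|_{Y_{i+1}}=0$.

The space $C(L)^m$ has the separable dual $\ell_1(L)^m$. So it is separable, and it contains no copy of $\ell_1$, since otherwise the nonseparable space $\ell_\infty$ would be a quotient of its dual. By Theorem~\ref{thm:AT} there are a separable HI space $X$ and a surjection $\theta:X\to C(L)^m$ with $\theta^*(\ell_1(L)^m)$ complemented in $X^*$. Let $j^{(m)}=j\oplus\dots\oplus j:C(L)^m\to c_0^m$ and put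
$$r=j^{(m)}\theta:X\to c_0^m,\qquad N=\ker r,\qquad Z=\{(\rho,t)\in R\times X:\ w\rho=rt\}.$$
The map $r$ is onto by Lemma~\ref{lem:j}, and $Z$ is a subspace of $R\times X$. Let $p(\rho,t)=\rho$ and $\pi(\rho,t)=t$ on $Z$, so that
\begin{equation}\label{eq:square}
wp=r\pi .
\end{equation}
Since $r$ is onto, $p:Z\to R$ is onto. Its kernel is $\{0\}\times N$, which we identify with $N$, and $\pi$ restricts to the inclusion $N\to X$. This is diagram \eqref{eq:diagram}. Any operator on $Z$ that vanishes on $N$ factors through $p$, because $p$ induces an isomorphism $Z/N\to R$. Note that $Z$ contains the product $(Y_2\times\dots\times Y_{m+1})\times N$, so $Z$ has decomposable subspaces.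

\subsection*{Extending operators from $N$}
An operator $T$ on $Z$ induces an operator on $R$ if $pT$ vanishes on $N$. In general it does not, and we have to subtract from $pT$ a strictly singular operator on $Z$ that agrees with it on $N$. For this we must extend operators from $N$ to $X$, and here the complementation in Theorem~\ref{thm:AT} and Lemma~\ref{lem:j} is used.

\begin{lemma}\label{lem:extend}
\begin{itemize}
\item[(i)] For every reflexive $W$ there is a linear map $S\mapsto\widehat S$ from $\mathcal L(N,W)$ to $\mathcal L(X,W)$ with $\widehat S|_N=S$.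
\item[(ii)] $N$ is infinite-dimensional, HI and not reflexive.
\item[(iii)] In (i), $\widehat S$ is strictly singular if $S$ is.
\end{itemize}
\end{lemma}

\begin{proof}
(i) As $r$ is onto, $N^\perp=r^*((c_0^m)^*)=\theta^*\big((j^{(m)})^*(\ell_1^m)\big)$. By Lemma~\ref{lem:j}, $(j^{(m)})^*(\ell_1^m)$ is complemented in $\ell_1(L)^m$, and $\theta^*$ is an isomorphism of $\ell_1(L)^m$ onto a complemented subspace of $X^*$. So $N^\perp$ is complemented in $X^*$. The restriction map $X^*\to N^*$ is onto with kernel $N^\perp$, hence an isomorphism on a complement of $N^\perp$. Its inverse there is an operator $\Psi:N^*\to X^*$ with $(\Psi\varphi)|_N=\varphi$. Put $\widehat S=S^{**}\Psi^*|_X:X\to W^{**}=W$. For $x\in N$ and $\varphi\in N^*$ we have $\langle\Psi^*x,\varphi\rangle=(\Psi\varphi)(x)=\varphi(x)$. So $\Psi^*x=x$ and $\widehat Sx=Sx$.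

(ii) If $N$ were finite-dimensional, it would be complemented, and $X\cong N\times c_0^m$ would be decomposable. So $N$ is infinite-dimensional, and it is HI as a subspace of $X$. If $N$ were reflexive, then (i) with $S=I_N$ would give a projection of $X$ onto $N$ with kernel isomorphic to $X/N\cong c_0^m$, and $X$ would again be decomposable.

(iii) The restriction of $\widehat S$ to the infinite-dimensional space $N$ is strictly singular, so $\widehat S\notin\Phi_+$ by (S2). Lemma~\ref{lem:dich} applied to $X$ gives $\widehat S\in SS$.
\end{proof}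

\begin{lemma}\label{lem:descend}
Let $T\in\mathcal L(Z)$. Then $pT|_N:N\to R$ is strictly singular, $V_T=\widehat{pT|_N}\,\pi$ lies in $SS(Z,R)$, and there is a unique $D_T\in\mathcal L(R)$ with
$$pT=V_T+D_Tp .$$
The map $T\mapsto D_T$ is linear.
\end{lemma}

\begin{proof}
If $pT|_N$ were not strictly singular, it would be $\Phi_+$ by Lemma~\ref{lem:dich}, and $N$ would be reflexive by (S2), contrary to Lemma~\ref{lem:extend}(ii). So $V_T\in SS$ by Lemma~\ref{lem:extend}(iii). The operator $pT-V_T$ vanishes on $N$, so it factors through $p$, uniquely since $p$ is onto. Linearity follows from that of $S\mapsto\widehat S$.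
\end{proof}

\subsection*{Local splitting, global obstruction}
On small subspaces the extension $0\to N\to Z\to R\to0$ looks like a product. A subspace of $Z$ on which $p$ degenerates can be pushed into $N$, and $p$ has a right inverse over some subspace of every subspace of $R$.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(a)] If $M\subseteq Z$ is infinite-dimensional and $p|_M\notin\Phi_+$, there are an infinite-dimensional $M'\subseteq M$ and a compact $k:M'\to Z$ such that $J-k$ is bounded below and maps $M'$ into $N$.
\item[(b)] Every infinite-dimensional $R'\subseteq R$ contains an infinite-dimensional $R''$ with a bounded operator $\ell:R''\to Z$ such that $p\ell=J$.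
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply Lemma~\ref{lem:small} to $S=p|_M$, $q=p$ and $\varepsilon=\frac12$. Then $p(J-k)=0$ on $M'$ and $\|x-kx\|\ge\frac12\|x\|$.

(b) The operator $w$ is strictly singular. Otherwise $c_0^m\cong c_0$ would contain an infinite-dimensional reflexive subspace, whereas every infinite-dimensional subspace of $c_0$ contains a copy of $c_0$. Lemma~\ref{lem:small}, applied to $S=w|_{R'}$ and $q=r$, gives $R''\subseteq R'$ and $g:R''\to X$ with $rg=w|_{R''}$. Put $\ell\rho=(\rho,g\rho)$.
\end{proof}

Globally the situation is the opposite. Not only does $p$ have no right inverse, but no composition $R\to Z\to R$ has a Fredholm diagonal entry. This is the only place where the choice of $L$ through \eqref{eq:alpha} and the normalization of $u_n^{(i)}$ are used.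

\begin{lemma}\label{lem:global}
Let $G\in\mathcal L(R,Z)$ and $\Lambda=pG\in\mathcal L(R)$. Then all $\Lambda_{ii}$ are strictly singular, and $\Lambda^m\in SS(R)$.
\end{lemma}

\begin{proof}
By \eqref{eq:square}, $w\Lambda=wpG=r\pi G=j^{(m)}\theta\pi G$. Restrict both sides to the $i$th factor $Y_i$ of $R$ and take the $i$th component. This gives $u^{(i)}\Lambda_{ii}=jG_i$, where $G_i\in\mathcal L(Y_i,C(L))$ is the $i$th component of $\theta\pi G$ on $Y_i$. The coordinate functionals of $u^{(i)}\Lambda_{ii}$ are $\Lambda_{ii}^*u_n^{(i)}$, so $\liminf_n\|\Lambda_{ii}^*u_n^{(i)}\|=0$ by Lemma~\ref{lem:nolift}.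

Suppose that $\Lambda_{ii}$ is Fredholm, and let $\Lambda_{ii}C=I-f$ with $f$ of finite rank. Then $C^*\Lambda_{ii}^*=I-f^*$, and
$$1=\|u_n^{(i)}\|\le\|C\|\,\|\Lambda_{ii}^*u_n^{(i)}\|+\|f^*u_n^{(i)}\|.$$
The finite-rank operator $f^*$ sends the weakly null sequence $(u_n^{(i)})$ to a norm null sequence, so $\liminf_n\|\Lambda_{ii}^*u_n^{(i)}\|\ge1/\|C\|>0$, a contradiction. Hence $\Lambda_{ii}\in SS$ by Lemma~\ref{lem:index}, and $\Lambda^m\in SS$ by Lemma~\ref{lem:matrix}(iii).
\end{proof}

\section{Upper semi-Fredholm operators on $Z$}\label{sec:phi}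

\begin{proposition}\label{prop:phi}
Let $T\in\mathcal L(Z)$ and $pT=V+Dp$ with $V\in SS(Z,R)$ and $D\in\mathcal L(R)$. Then $T\in\Phi_+(Z)$ if and only if $T|_N\in\Phi_+(N,Z)$ and $D\in\Phi_+(R)$.
\end{proposition}

\begin{proof}
Suppose first that $T|_N$ and $D$ are $\Phi_+$ and $T$ is not. By two applications of Lemma~\ref{lem:small} there is an infinite-dimensional $M\subseteq Z$ on which both $T$ and $V$ are compact. Then $Dp|_M=pT|_M-V|_M$ is compact, so $p|_M$ is compact by (S3), and $p|_M\notin\Phi_+$. Take $M'$ and $k$ from Lemma~\ref{lem:local}(a). The operator $T|_N(J-k)$ on $M'$ is a product of $\Phi_+$ operators, but it equals the compact operator $T|_{M'}-Tk$. This contradicts (S2).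

Conversely, let $T\in\Phi_+(Z)$. Then $T|_N\in\Phi_+$. Suppose that $D\notin\Phi_+$. The difficulty is that $T$ could send a subspace $M$ lying over a degenerate part of $D$ isomorphically into $N$, and this alone is no contradiction. But $T$ also sends a part of $N$ almost into $N$, and in the HI space $N$ the two images almost meet, although $M$ and $N$ are far apart. We make this precise.

By Lemma~\ref{lem:small}, $D|_{R'}$ is compact for some infinite-dimensional $R'\subseteq R$. Take $R''\subseteq R'$ and $\ell$ from Lemma~\ref{lem:local}(b), and let $M_0=\ell(R'')$. Since $p\ell=J$, the space $M_0$ is closed and infinite-dimensional, and $p$ is bounded below on it. The operator $pT|_{M_0}=V|_{M_0}+Dp|_{M_0}$ is the sum of a strictly singular and a compact operator. Lemma~\ref{lem:small} with $q=p$ gives an infinite-dimensional $M\subseteq M_0$ and a compact $k:M\to Z$ with $pk=pT|_M$. Then $B=T|_M-k$ maps $M$ into $N$ and is $\Phi_+$ by (S4). Replacing $M$ by a subspace of finite codimension, we may assume that $B$ is bounded below. The operator $pT|_N$ is strictly singular by Lemma~\ref{lem:descend},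 so the same three steps give an infinite-dimensional $N'\subseteq N$ and a compact $k':N'\to Z$ such that $A=T|_{N'}-k'$ maps $N'$ into $N$ and is bounded below.

Apply Lemma~\ref{lem:align} in $N$ to the infinite-dimensional subspaces $B(M)$ and $A(N')$. We obtain an infinite-dimensional $M_1\subseteq M$ and a compact $\kappa:B(M_1)\to N$ with $(J+\kappa)B(M_1)\subseteq A(N')$. Put $U=A^{-1}(J+\kappa)B:M_1\to N'$, so that $AU=B+\kappa B$ on $M_1$. For $x\in M_1$,
$$T(x-Ux)=(Bx+kx)-(AUx+k'Ux)=kx-\kappa Bx-k'Ux ,$$
so $T(J-U)$ is compact on $M_1$. On the other hand $p(x-Ux)=px$ and $p$ is bounded below on $M_1$, so $J-U$ is bounded below and $T(J-U)\in\Phi_+$. This contradicts (S2).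
\end{proof}

\begin{corollary}\label{cor:pert}
Let $S\in\mathcal L(Z)$ with $S|_N=0$ and $pS=Up$, where $U\in\mathcal L(R)$ is strictly upper triangular. Then $S\in P\Phi_+(Z)$.
\end{corollary}

\begin{proof}
Let $T\in\Phi_+(Z)$ and $pT=V_T+D_Tp$. By Proposition~\ref{prop:phi}, $T|_N$ and $D_T$ are $\Phi_+$. Now $(T+S)|_N=T|_N$ and $p(T+S)=V_T+(D_T+U)p$. The matrices $D_T+U$ and $D_T$ have the same diagonal, so $D_T+U\in\Phi_+(R)$ by Lemma~\ref{lem:matrix}(ii). Proposition~\ref{prop:phi} gives $T+S\in\Phi_+(Z)$.
\end{proof}

It remains to find such operators $S$ that are not strictly singular. For a family $c=(c_{il})_{1\le i<l\le m}$ of real numbers define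
$$U_c(x_1,\dots,x_m)=\Big(\sum_{l>i}c_{il}x_l\Big)_{i\le m},\qquad K_c(\rho,t)=(U_c\rho,0).$$
For $l>i$ we have $x_l\in Y_l\subseteq Y_{i+1}\subseteq\ker u^{(i)}$. So $U_c\in\mathcal L(R)$ and $wU_c=0=r0$, and $K_c$ maps $Z$ into $Z$. Let $K=K_c$ for the family with $c_{i,i+1}=1$ and all other entries $0$, that is,
$$K\big((x_1,\dots,x_m),t\big)=\big((x_2,\dots,x_m,0),0\big).$$

\begin{proposition}\label{prop:K}
Every $K_c$ lies in $P\Phi_+(Z)$, and $K_c\notin SS(Z)$ if $c\ne0$. Moreover $K^m=0$, and $K^{m-1}$ is isometric on an infinite-dimensional subspace of $Z$.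
\end{proposition}

\begin{proof}
We have $K_c|_N=0$ and $pK_c=U_cp$ with $U_c$ strictly upper triangular, so Corollary~\ref{cor:pert} applies. For $l\le m$ let $M_l$ be the set of all $((0,\dots,0,y,0,\dots,0),0)$ with $y\in Y_{l+1}$ in position $l$. It is an infinite-dimensional subspace of $Z$, because $u^{(l)}|_{Y_{l+1}}=0$. The operator $K_c$ sends such a vector to $((c_{1l}y,\dots,c_{l-1,l}y,0,\dots,0),0)$, which has norm $\max_{i<l}|c_{il}|\,\|y\|$. So if $c_{il}\ne0$ for some $i<l$, then $K_c$ is bounded below on $M_l$. Finally, $K^{m-1}((x_1,\dots,x_m),t)=((x_m,0,\dots,0),0)$. This operator is isometric on $M_m$, and one more application of $K$ gives $0$.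
\end{proof}

\section{Indecomposability of $Z$}\label{sec:indec}

\begin{proposition}\label{prop:indec}
The space $Z$ is indecomposable.
\end{proposition}

The HI space $N$ cannot be shared between two summands of $Z$, so it lies essentially in one of them. The other summand is then essentially a subspace of $R$, and the projection onto it essentially factors through $p$. This is the kind of lifting that Lemma~\ref{lem:global} forbids.

\begin{proof}
Let $P,Q\in\mathcal L(Z)$ be projections with $P+Q=I$. We show that one of them has finite rank.

\emph{Step 1: one of $P|_N$, $Q|_N$ is strictly singular.} Otherwise both are $\Phi_+$ by Lemma~\ref{lem:dich}. Since $pP|_N\in SS$ by Lemma~\ref{lem:descend}, Lemma~\ref{lem:small} gives an infinite-dimensional $N'\subseteq N$ and a compact $k:N'\to Z$ with $pk=pP|_{N'}$. Then $A=P|_{N'}-k$ maps $N'$ into $N$, and $Q|_{N'}=J-A-k$. From $PQ=0$ we get $P(J-A)=Pk$, which is compact. As $J-A$ maps $N'$ into $N$ and $P|_N\in\Phi_+$, (S3) shows that $J-A$ is compact. Then $Q|_{N'}$ is compact, although $Q|_N\in\Phi_+$.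

By symmetry we may assume that $Q|_N\in SS$. Put $Z_2=Q(Z)$ and suppose that $\dim Z_2=\infty$.

\emph{Step 2: $p|_{Z_2}\in\Phi_+(Z_2,R)$, and so $Z_2$ is reflexive.} Otherwise Lemma~\ref{lem:local}(a) gives an infinite-dimensional $M'\subseteq Z_2$ and a compact $k:M'\to Z$ with $(J-k)(M')\subseteq N$. For $x\in M'$ we have $Q(x-kx)=x-Qkx$. So $Q|_N(J-k)=J-Qk$, where the left side is strictly singular and the right side is $\Phi_+$ by (S4). This is impossible. Reflexivity follows from (S2).

\emph{Step 3: $Q$ factors through $p$ modulo $SS$.} Since $Z_2$ is reflexive, Lemma~\ref{lem:extend} applies to $Q|_N:N\to Z_2$. The operator $\widetilde Q=\widehat{Q|_N}\,\pi:Z\to Z_2$ is strictly singular and agrees with $Q$ on $N$. Hence $Q-\widetilde Q=Gp$ for some $G\in\mathcal L(R,Z_2)$. On $Z_2$ the projection $Q$ is the identity, so $\Gamma=Gp|_{Z_2}=I-\widetilde Q|_{Z_2}$ is a Fredholm operator on $Z_2$ by (S4).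

\emph{Step 4: contradiction.} Let $\Lambda=pG\in\mathcal L(R)$. By Lemma~\ref{lem:global}, $\Lambda^m\in SS$, so $\Lambda^mp|_{Z_2}\in SS$. But
$$\Lambda^mp|_{Z_2}=(pG)^mp|_{Z_2}=p|_{Z_2}\,\Gamma^m$$
is a product of $\Phi_+$ operators by Steps 2 and 3, defined on the infinite-dimensional space $Z_2$. This contradicts (S2).

Thus $Q$ has finite rank. A decomposition of $Z$ into two infinite-dimensional subspaces would give complementary projections of infinite rank, and $Z\supseteq N$ is infinite-dimensional. So $Z$ is indecomposable.
\end{proof}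

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A space $F$ as in Section~\ref{sec:chain} exists by Theorem~\ref{thm:GM}. The space $Z$ is indecomposable by Proposition~\ref{prop:indec}, and Proposition~\ref{prop:K} gives $K\in P\Phi_+(Z)$, $K^m=0$ and $K^{m-1}\notin SS(Z)$. By the same proposition, the linear map $c\mapsto K_c+SS(Z)$ from $\mathbb R^{m(m-1)/2}$ to $P\Phi_+(Z)/SS(Z)$ is injective.
\end{proof}

\section{The algebra $\mathcal L(Z)$ and a complex example}\label{sec:complex}

So far $F$ was any separable reflexive HI space. If $F$ has few operators, then so does $Z$, with $P\Phi_+(Z)$ in place of $SS$, and this description passes to the complexification. Recall that $S\in\mathcal L(E)$ is \emph{inessential} if $I-US$ is Fredholm for every $U\in\mathcal L(E)$.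

The \emph{complexification} $E_{\mathbb C}$ of a real space $E$ is $E\times E$, with $(x,y)$ written $x+iy$, with the natural complex multiplication, and with the norm $\|x+iy\|=\sup_\varphi\|x\cos\varphi-y\sin\varphi\|$, which is equivalent to the maximum norm. For $S\in\mathcal L(E)$ put $S_{\mathbb C}(x+iy)=Sx+iSy$.

\begin{theorem}\label{thm:complex}
Let $m\ge2$, and let $Z$, $K$ and $T\mapsto D_T$ be constructed as above from a separable reflexive real HI space $F$ with $\mathcal L(F)=\mathbb RI+SS(F)$.
\begin{enumerate}
\item $\mathcal L(Z)=\mathbb RI\oplus P\Phi_+(Z)$; the class $P\Phi_+(Z)=\{T:(D_T)_{ii}\in SS\text{ for all }i\}$ is the ideal of inessential operators; and $\Phi_+(Z)=\Phi(Z)=\{\lambda I+S:\lambda\ne0,\ S\in P\Phi_+(Z)\}$.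
\item $Z_{\mathbb C}$ is an indecomposable complex space with $\mathcal L(Z_{\mathbb C})=\mathbb CI\oplus P\Phi_+(Z_{\mathbb C})$, and $K_{\mathbb C}\in P\Phi_+(Z_{\mathbb C})$, $K_{\mathbb C}^{m-1}\notin SS(Z_{\mathbb C})$. In particular $P\Phi_+(Z_{\mathbb C})\ne SS(Z_{\mathbb C})$.
\end{enumerate}
\end{theorem}

Spaces $F$ as in the hypothesis exist, for example the space $\mathfrak X_{\rm ISP}$ of \cite{AM}.

Both parts end with the same algebraic argument, which we isolate.

\begin{lemma}\label{lem:ideal}
Let $E$ be an infinite-dimensional Banach space over $\mathbb K\in\{\mathbb R,\mathbb C\}$, and let $\mathcal J$ be a two-sided ideal of $\mathcal L(E)$ such that $\mathcal L(E)=\mathbb KI+\mathcal J$ and $I+S$ is Fredholm for every $S\in\mathcal J$. Then $\mathcal L(E)=\mathbb KI\oplus\mathcal J$,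
$$\Phi_+(E)=\Phi(E)=\{\lambda I+S:\lambda\ne0,\ S\in\mathcal J\},$$
$P\Phi_+(E)=\mathcal J$ is the set of inessential operators, and $E$ is indecomposable.
\end{lemma}

\begin{proof}
If $I\in\mathcal J$, then $I+(-I)=0$ would be Fredholm. So the sum is direct. For $\lambda\ne0$, $S\in\mathcal J$ and $0\le s\le1$, the operators $\lambda I+sS=\lambda(I+s\lambda^{-1}S)$ are Fredholm, so $\lambda I+S$ is Fredholm of index $0$ by (S5). Suppose that $S\in\mathcal J\cap\Phi_+$. By (S5), $\operatorname{ind}S=\operatorname{ind}(S-sI)=0$ for small $s\ne0$. So $S$ is Fredholm and $US=I-f$ with $f$ of finite rank. Then $f=I-US$ is Fredholm, because $-US\in\mathcal J$, which is impossible in infinite dimensions. This proves the displayed formula.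

Adding an element of $\mathcal J$ does not change $\lambda$, so $\mathcal J\subseteq P\Phi_+(E)$. If $T=\lambda I+S$ with $\lambda\ne0$, then $-T\in\Phi_+$ and $-T+T=0\notin\Phi_+$, so $T\notin P\Phi_+(E)$. Such a $T$ is not inessential either, since $UT=I-f$ for some $U$, and $I-UT=f$ is not Fredholm. Elements $S$ of $\mathcal J$ are inessential, since $-US\in\mathcal J$ for all $U$.

If $P=\lambda I+S$ is a projection, then $P^2=P$ gives $(\lambda^2-\lambda)I\in\mathcal J$, so $\lambda\in\{0,1\}$. If $\lambda=0$, then $I-P$ is Fredholm, and its kernel $P(E)$ is finite-dimensional. If $\lambda=1$, the same applies to $I-P\in\mathcal J$.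
\end{proof}

We recall what is needed about complexifications and spectra. The conjugation $\gamma(x+iy)=x-iy$ is a conjugate-linear isometry of $E_{\mathbb C}$ with $\gamma^2=I$.
\begin{itemize}
\item[(C1)] The kernel and range of $S_{\mathbb C}$ are the complexifications of those of $S$. So $S_{\mathbb C}$ is $\Phi_+$, Fredholm or of finite rank exactly when $S$ is. A complex-linear operator is Fredholm if and only if it is Fredholm as a real-linear operator.
\item[(C2)] An operator $T'\in\mathcal L(E_{\mathbb C})$ has the form $S_{\mathbb C}$ if and only if $\gamma T'\gamma=T'$, since then $T'$ preserves the fixed space $E$ of $\gamma$. Both $\frac12(T'+\gamma T'\gamma)$ and $\frac1{2i}(T'-\gamma T'\gamma)$ satisfy this identity, so every $T'$ equals $A_{\mathbb C}+iB_{\mathbb C}$ with $A,B\in\mathcal L(E)$.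
\item[(C3)] For $T'$ on an infinite-dimensional complex space, the essential spectrum $\{\mu:T'-\mu\notin\Phi\}$ is nonempty. If $T'-\mu$ is Fredholm for all $\mu$ in a connected open set $\Omega$ that meets the resolvent set, then $\sigma(T')\cap\Omega$ has no accumulation point in $\Omega$.
\item[(C4)] If a finite union of circles bounding disjoint discs avoids $\sigma(T')$, the Riesz projection $P'=\frac1{2\pi i}\oint(z-T')^{-1}dz$ commutes with $T'$. The spectrum of $T'$ on the range of $P'$ lies inside the discs, and on the kernel of $P'$ it lies outside.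
\end{itemize}
To test $T_{\mathbb C}-\mu$ by a real operator, put $\chi_\mu(t)=(t-a)^2+b^2=(t-\mu)(t-\bar\mu)$ for $\mu=a+ib$. For $T\in\mathcal L(E)$,
\begin{equation}\label{eq:chi}
T_{\mathbb C}-\mu\in\Phi_+\iff\chi_\mu(T)\in\Phi_+,\qquad T_{\mathbb C}-\mu\in\Phi\iff\chi_\mu(T)\in\Phi .
\end{equation}
Indeed, $\chi_\mu(T)_{\mathbb C}$ is the product of the commuting operators $T_{\mathbb C}-\mu$ and $T_{\mathbb C}-\bar\mu=\gamma(T_{\mathbb C}-\mu)\gamma$. Each factor is $\Phi_+$ (or Fredholm) exactly when the other is, and then so is the product. If the product is $\Phi_+$, so is each factor by (S3) and commutativity. If the product is Fredholm, each factor has a left and a right inverse modulo finite-rank operators, and is Fredholm by (S6).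

\begin{proof}[Proof of Theorem~\ref{thm:complex}]
Let $\mathcal J=\{T\in\mathcal L(Z):(D_T)_{ii}\in SS\text{ for all }i\}$. We verify the hypotheses of Lemma~\ref{lem:ideal} for $\mathcal J$ and for its complexification. The hypothesis on $F=Y_1$ attaches a real number to the entry $(D_T)_{11}$ only. The point is to show that the same number serves for all diagonal entries, and this comes from the indecomposability of $Z$ through a Riesz projection.

\emph{Step 1: each map $T\mapsto(D_T)_{ii}+SS(Y_i)$ is a unital algebra homomorphism.} It is linear by Lemma~\ref{lem:descend}, and $D_I=I$ because $p|_N=0$ gives $V_I=0$. For $T,S\in\mathcal L(Z)$,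
$$V_{TS}+D_{TS}p=pTS=V_TS+D_TpS=V_TS+D_TV_S+D_TD_Sp .$$
So $\Delta=D_{TS}-D_TD_S$ satisfies $\Delta p\in SS$. For an infinite-dimensional $R'\subseteq R$ take $R''$ and $\ell$ from Lemma~\ref{lem:local}(b). Then $\Delta|_{R''}=(\Delta p)\ell$ is strictly singular, so $\Delta$ is not bounded below on $R'$. Hence $\Delta\in SS(R)$, and $\Delta_{ii}\in SS$. Finally, in $(D_TD_S)_{ii}=\sum_l(D_T)_{il}(D_S)_{li}$ each term with $l\ne i$ has a factor below the diagonal, which is strictly singular by Lemma~\ref{lem:matrix}(i). As the intersection of the kernels of these homomorphisms, $\mathcal J$ is a two-sided ideal.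

\emph{Step 2: the essential spectrum of $T_{\mathbb C}$ is finite.} Fix $T\in\mathcal L(Z)$, write $D=D_T$, and put
$$\Sigma_N=\{\mu\in\mathbb C:\chi_\mu(T)|_N\in SS\},\quad\Sigma_i=\{\mu\in\mathbb C:\chi_\mu(D_{ii})\in SS\},\quad\Sigma=\Sigma_N\cup\Sigma_1\cup\dots\cup\Sigma_m .$$
By Step 1, the diagonal entries of $D_{\chi_\mu(T)}$ equal $\chi_\mu(D_{ii})$ modulo $SS$. By Proposition~\ref{prop:phi} and Lemma~\ref{lem:matrix}(ii), $\chi_\mu(T)\in\Phi_+$ if and only if $\chi_\mu(T)|_N\in\Phi_+$ and all $\chi_\mu(D_{ii})$ are Fredholm. By Lemmas~\ref{lem:dich} and~\ref{lem:index} this means that $\mu\notin\Sigma$. So \eqref{eq:chi} shows that $T_{\mathbb C}-\mu\in\Phi_+$ if and only if $\mu\notin\Sigma$.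

If $\nu\notin\{\mu,\bar\mu\}$, then $\chi_\mu$ and $\chi_\nu$ have no common root, and $g\chi_\mu+h\chi_\nu=1$ for some real polynomials $g,h$. If $\mu,\nu\in\Sigma_N$, then $J=g(T)\chi_\mu(T)|_N+h(T)\chi_\nu(T)|_N$ would be strictly singular on $N$. If $\mu,\nu\in\Sigma_i$, then $I_{Y_i}=g(D_{ii})\chi_\mu(D_{ii})+h(D_{ii})\chi_\nu(D_{ii})$ would be strictly singular. So each of the sets $\Sigma_N,\Sigma_i$ has at most two points, and $\Sigma$ is finite. On the connected set $\mathbb C\setminus\Sigma$ the operators $T_{\mathbb C}-\mu$ are $\Phi_+$ of constant index, and the index is $0$ because $T_{\mathbb C}-\mu$ is invertible for large $|\mu|$. Thus $\Sigma$ is the essential spectrum of $T_{\mathbb C}$, and by (C3) the spectrum $\sigma(T_{\mathbb C})$ can accumulate only at points of $\Sigma$. In particular it is countable.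

\emph{Step 3: if $\mu,\nu\in\Sigma$, then $\nu\in\{\mu,\bar\mu\}$.} Suppose not. Choose $\varrho>0$ such that the closed discs of radius $\varrho$ about $\mu$ and $\bar\mu$ do not contain $\nu$, are disjoint if $\mu\ne\bar\mu$, and have boundary circles that avoid the countable set $\sigma(T_{\mathbb C})$. Let
$$P_\mu=\frac1{2\pi}\int_0^{2\pi}\varrho e^{i\varphi}\big(\mu+\varrho e^{i\varphi}-T_{\mathbb C}\big)^{-1}d\varphi$$
be the Riesz projection for the first circle, and $P_{\bar\mu}$ the one for the second. From $\gamma(z-T_{\mathbb C})^{-1}\gamma=(\bar z-T_{\mathbb C})^{-1}$ and the substitution $\varphi\mapsto-\varphi$ we get $\gamma P_\mu\gamma=P_{\bar\mu}$. So the Riesz projection $P'$ for both circles, which is $P_\mu+P_{\bar\mu}$ if $\mu\ne\bar\mu$ and $P_\mu$ if $\mu$ is real, satisfies $\gamma P'\gamma=P'$. By (C2), $P'=P_{\mathbb C}$ for a projection $P$ on $Z$. By (C4), $T_{\mathbb C}-\mu$ is invertible on the kernel of $P'$. If the range of $P'$ were finite-dimensional, $T_{\mathbb C}-\mu$ would be Fredholm, contrary to $\mu\in\Sigma$. Likewise $T_{\mathbb C}-\nu$ is invertible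 on the range of $P'$, so the kernel of $P'$ is infinite-dimensional. By (C1), $P$ has infinite-dimensional range and kernel, which contradicts Proposition~\ref{prop:indec}.

\emph{Step 4: proof of part 1.} By hypothesis, $D_{11}-\lambda I\in SS(F)$ for some $\lambda\in\mathbb R$. Then $\chi_\lambda(D_{11})=(D_{11}-\lambda I)^2\in SS$, so $\lambda\in\Sigma_1$, and $\Sigma=\{\lambda\}$ by Step 3. By \eqref{eq:chi} and Lemma~\ref{lem:index}, $\Sigma_i$ is the essential spectrum of $(D_{ii})_{\mathbb C}$, which is nonempty by (C3). Hence $\Sigma_i=\{\lambda\}$ and $(D_{ii}-\lambda I)^2\in SS$. Then $D_{ii}-\lambda I$ is not Fredholm, so it is strictly singular by Lemma~\ref{lem:index}. Since $D_{T-\lambda I}=D-\lambda I$, we get $T-\lambda I\in\mathcal J$, and so $\mathcal L(Z)=\mathbb RI+\mathcal J$. If $T\in\mathcal J$, we can take $\lambda=0$. Then $-1\notin\Sigma$, so $(I+T)_{\mathbb C}$ is Fredholm, and so is $I+T$. Lemma~\ref{lem:ideal} now gives part 1, with $P\Phi_+(Z)=\mathcal J$.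

\emph{Step 5: proof of part 2.} Let $\mathcal J_{\mathbb C}=\{A_{\mathbb C}+iB_{\mathbb C}:A,B\in\mathcal J\}$. By (C2) and Step 4 it is a two-sided ideal of $\mathcal L(Z_{\mathbb C})$, and $\mathcal L(Z_{\mathbb C})=\mathbb CI+\mathcal J_{\mathbb C}$. Let $A,B\in\mathcal J$. The operator $I+A_{\mathbb C}+iB_{\mathbb C}$ sends $x+iy$ to $((I+A)x-By)+i(Bx+(I+A)y)$, so on the real space $Z\times Z$ it is the second matrix on the left below. Let $C(I+A)=I-f$ with $f$ of finite rank. Then
$$\begin{pmatrix}I&0\\-BC&I\end{pmatrix}\begin{pmatrix}I+A&-B\\B&I+A\end{pmatrix}=\begin{pmatrix}I+A&-B\\Bf&I+A+BCB\end{pmatrix}.$$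
The right side is upper triangular up to the finite-rank entry $Bf$, and its diagonal entries are Fredholm because $A$ and $A+BCB$ lie in $\mathcal J$. It is Fredholm by \eqref{eq:factor}, and the first factor on the left is invertible. So $I+A_{\mathbb C}+iB_{\mathbb C}$ is Fredholm by (C1). By Lemma~\ref{lem:ideal}, $Z_{\mathbb C}$ is indecomposable and $\mathcal L(Z_{\mathbb C})=\mathbb CI\oplus\mathcal J_{\mathbb C}$ with $\mathcal J_{\mathbb C}=P\Phi_+(Z_{\mathbb C})$. Since $K\in P\Phi_+(Z)=\mathcal J$, we have $K_{\mathbb C}\in P\Phi_+(Z_{\mathbb C})$. By Proposition~\ref{prop:K}, $K^{m-1}$ is isometric on an infinite-dimensional $M\subseteq Z$, so $K_{\mathbb C}^{m-1}$ is isometric on $M+iM$ and is not strictly singular. Then $K_{\mathbb C}\notin SS(Z_{\mathbb C})$ by (S1), and $P\Phi_+(Z_{\mathbb C})\ne SS(Z_{\mathbb C})$.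
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
Argyros and Motakis, \emph{A reflexive hereditarily indecomposable space with the hereditary invariant subspace property}, Proc. London Math. Soc. (2014).

\bibitem{AT}
Argyros and Tolias, \emph{Methods in the theory of hereditarily indecomposable Banach spaces}, Mem. Amer. Math. Soc. 806 (2004).

\bibitem{GM}
Gowers and Maurey, \emph{The unconditional basic sequence problem}, J. Amer. Math. Soc. 6 (1993).

\bibitem{survey}
\emph{A survey on the perturbation classes problem for semi-Fredholm and Fredholm operators}, \texttt{http://operator.pmf.ni.ac.rs/\allowbreak www/pmf/publikacije/\allowbreak faac/2015/2015-7-2/\allowbreak faac-7-2-5.pdf}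

\end{thebibliography}
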